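# A rank-two Cantor system with a weakly mixing connected factor

## 1. Minimal systems, factors, equicontinuity and weak mixing

**Definition (system, minimality).** A system is a pair $(X,T)$, where $X$ is a compact metrizable space and $T\colon X\to X$ is a homeomorphism. It is minimal if every orbit $\{T^kx:k\in\mathbb Z\}$ is dense in $X$; equivalently, the only non-empty closed $T$-invariant subset is $X$.

Example. Let $q_1\mid q_2\mid q_3\mid\cdots$ be positive integers with $q_n\to\infty$, and let $C=\varprojlim\mathbb Z/q_n\mathbb Z$. An element $c\in C$ is a coherent sequence of residues $c\bmod q_n$, and two elements are close when they agree mod $q_n$ for a large $n$. The map $c\mapsto c+1$ is a minimal homeomorphism of the Cantor set $C$, because $c,c+1,\dots,c+q_n-1$ meet every residue class mod $q_n$. This system is an odometer. Another minimal system is the rotation $y\mapsto y+\alpha$ of $\mathbb R/\mathbb Z$ with $\alpha$ irrational.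

**Definition (factor).** A factor of $(X,T)$ is a system $(Y,S)$ with a continuous surjection $\pi\colon X\to Y$ such that $\pi\circ T=S\circ\pi$. A factor of a minimal system is minimal. Example: $c\mapsto c\bmod q_n$ is a factor map from the odometer onto $\mathbb Z/q_n\mathbb Z$ with $+1$.

**Definition (equicontinuity).** $(Y,S)$ is equicontinuous if the family $\{S^n:n\in\mathbb Z\}$ is equicontinuous. Since $Y$ is compact, this says: for every $\varepsilon>0$ there is $\delta>0$ such that $d(z,z')<\delta$ implies $d(S^kz,S^kz')<\varepsilon$ for all $k\in\mathbb Z$.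

Examples. A rotation is an isometry, so it is equicontinuous. The shear $(u,v)\mapsto(u,v+u)$ of the torus $(\mathbb R/\mathbb Z)^2$ is not: the points $(0,0)$ and $(1/(2k),0)$ are close, but after $k$ steps their second coordinates are $0$ and $1/2$. Points with different $u$ separate slowly. Keep this picture; a slow shear of this kind will be our main tool.

**Definition (ergodicity, weak mixing).** Let $\mu$ be an $S$-invariant Borel probability. It is ergodic if invariant sets have measure $0$ or $1$. It is weakly mixing if $f\in L^2(\mu)$, $f\ne0$, $f\circ S=\lambda f$ force $f$ to be constant. (Taking $\lambda=1$: weakly mixing implies ergodic.) The system is uniquely ergodic if it has exactly one invariant probability. The system $(Y,S)$ is topologically weakly mixing if $S\times S$ is topologically transitive on $Y\times Y$: for non-empty open $U,V\subset Y\times Y$ some $(S\times S)^k U$ meets $V$.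

Examples. The circle rotation is not weakly mixing: $f(y)=e^{2\pi i y}$ is an eigenfunction. The full shift on $\{0,1\}^{\mathbb Z}$ with the product measure is weakly mixing: $\langle f\circ S^k,g\rangle\to\int f\int\bar g$ holds for functions of finitely many coordinates, hence on $L^2$. An eigenfunction with $\lambda\ne1$ has integral $0$; for $\lambda=1$ subtract the integral. Either way, an eigenfunction $f$ of integral $0$ has $\|f\|^2=|\langle f\circ S^k,f\rangle|\to0$.

We recall four textbook facts. Every non-empty closed $S$-invariant set carries an $S$-invariant probability. The ergodic measures are the extreme points of the set of invariant probabilities. The measure $\mu$ is weakly mixing for $S$ if and only if $\mu\times\mu$ is ergodic for $S\times S$. If an ergodic measure has full support, almost every point has a dense orbit, since for each $U$ in a countable base the set $\bigcup_kS^{-k}U$ is invariant of positive measure.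

## 2. Ordered Bratteli diagrams and topological rank

**Definition (ordered Bratteli diagram).** A Bratteli diagram has finite vertex sets $V_0=\{v_0\},V_1,V_2,\dots$ and, for each $n\ge0$, finitely many edges from $V_n$ to $V_{n+1}$. Every vertex emits an edge, and every vertex except $v_0$ receives one. It is simple if for each $n$ there is $N>n$ such that every vertex of $V_n$ is joined by a path to every vertex of $V_N$. It is ordered if the edges into each vertex are linearly ordered. We describe the edges into $i\in V_{n+1}$ by the word $\sigma_n(i)$ over $V_n$ that lists their sources in order.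

Let $X$ be the space of infinite paths from $v_0$. For $x\in X$ let $v_n(x)\in V_n$ be its vertex at level $n$. Let $H_n(i)$ be the number of paths from $v_0$ to $i\in V_n$; we call it a height. Paths from $v_0$ to the same vertex are ordered by comparing their last edges first, then the edges before those, and so on. Let $j_n(x)\in\{0,\dots,H_n(v_n(x))-1\}$ be the rank of the initial segment of $x$ among the paths from $v_0$ to $v_n(x)$. For a word $w$ over $V_n$ let $H_n(w)$ be the sum of the heights of its letters. If the edge of $x$ from level $n$ to $n+1$ is the $p$-th edge into $v_{n+1}(x)$, and $w$ is the prefix of length $p-1$ of $\sigma_n(v_{n+1}(x))$, then the paths that use an earlier last edge number $H_n(w)$. So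
$$j_{n+1}(x)=H_n(w)+j_n(x),\qquad w\text{ a proper prefix of }\sigma_n(v_{n+1}(x)). \tag{1}$$
In the same way $H_{n+1}(i)=H_n(\sigma_n(i))$.

**Definition (properly ordered, Vershik map).** A path is minimal (maximal) if all its edges are minimal (maximal). The diagram is properly ordered if it is simple and has exactly one minimal path $x_{\min}$ and one maximal path $x_{\max}$. The Vershik map $T$ sends $x_{\max}$ to $x_{\min}$. For any other $x$ it takes the first edge that is not maximal, replaces it by its successor $e$, replaces the edges before it by the minimal path into the source of $e$, and keeps the tail.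

If the changed edge ends at level $k$, then
$$v_n(Tx)=v_n(x),\quad j_n(Tx)=j_n(x)+1\qquad(n\ge k). \tag{2}$$
By Herman–Putnam–Skau, if the diagram is properly ordered and $X$ is a Cantor set, then $T$ is a minimal homeomorphism. Minimality is easy to see: by (2) the finitely many paths that share with $x$ the tail beyond level $N$ lie in one orbit, and by simplicity, for $N$ large, any given initial segment can be continued to a path into $v_N(x)$ followed by the tail of $x$.

**Definition (topological rank).** A minimal system $(X,T)$ with $X$ a Cantor space has finite topological rank if it is conjugate to a Bratteli–Vershik system given by a properly ordered Bratteli diagram whose number of vertices per level is bounded. The topological rank is the least such bound.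

Example (one vertex per level). Let $Q_k$ be the number of paths from $v_0$ to the single vertex of level $k$. Then $T$ raises the rank mod $Q_k$ by one: a segment of rank $Q_k-1$ is maximal, and then $Tx$ has the minimal segment. So $T^{Q_kl}x$ and $x$ agree up to level $k$ for all $l\in\mathbb Z$. This is an odometer, of rank $1$.

Example (the golden diagram). Let $V_n=\{1,2\}$ for $n\ge1$, with one edge from $v_0$ to each vertex of $V_1$ and $\sigma_n(1)=12$, $\sigma_n(2)=122$ for all $n$. All minimal edges above level $1$ start at vertex $1$ and all maximal ones at vertex $2$. So the minimal path must run through vertex $1$ at every level, along first edges, and the maximal path through vertex $2$, along last edges: each is unique, and the diagram is properly ordered. Every vertex emits at least two edges, so $X$ has no isolated points and is a Cantor set. With Fibonacci numbers $F_1=F_2=1$ the heights are $H_n(1)=F_{2n-1}$ and $H_n(2)=F_{2n}$: indeed $H_1=(1,1)$, $F_{2n+1}=F_{2n-1}+F_{2n}$ and $F_{2n+2}=F_{2n-1}+2F_{2n}$.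

## 3. Connected factors and the equicontinuity conjecture

Let $(X,T)$ be a minimal Cantor system of finite topological rank. A theorem of Espinoza says that if $(Y,S)$ is a factor with $Y$ infinite and totally disconnected, then $(Y,S)$ is again a minimal Cantor system of finite topological rank. So the totally disconnected factors are well described. The text "Automorphisms and Factors of Finite Topological Rank Systems" (https://www.irif.fr/~numeration/uploads/Main/espinoza_20210601.pdf) asks about the opposite extreme, connected factors, and conjectures that they are all equicontinuous. So: *if $(X,T)$ has finite topological rank and $Y$ is a connected factor with more than one point, must $(Y,S)$ be equicontinuous?*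

The answer is no.

**Theorem 1.** There are a minimal Cantor system $(X,T)$, given by a properly ordered Bratteli diagram with two vertices at each level $n\ge1$, and a factor map $\pi\colon(X,T)\to(Y,S)$ such that

1. $Y$ is connected and has more than one point (it is homeomorphic to a solenoid);
2. $(Y,S)$ is minimal and uniquely ergodic, and its invariant measure $\mu$ has full support and is weakly mixing;
3. hence $(Y,S)$ is topologically weakly mixing, is not equicontinuous, and has no non-trivial equicontinuous factor.

The topological rank of $(X,T)$ is exactly $2$. This is optimal: a system of rank $1$ has no connected factor with more than one point.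

## 4. In rank one a connected factor is a point

**Proposition 2.** Let $(X,T)$ have topological rank $1$ and let $\pi\colon(X,T)\to(Z,R)$ be a factor map with $Z$ connected. Then $Z$ is a point.

**Proof.** We may take $X$ to be the path space of a diagram with one vertex per level. By the first example of Section 2,
$$\sup_{l\in\mathbb Z,\,x\in X}d_X(T^{Q_kl}x,x)\to0\quad(k\to\infty),\qquad\text{so}\qquad \gamma_k:=\sup_{l\in\mathbb Z,\,z\in Z}d_Z(R^{Q_kl}z,z)\to0,$$
because $\pi$ is uniformly continuous and surjective. Fix $k$ and let $M\subset Z$ be a minimal set for $R^{Q_k}$. The sets $M,RM,\dots,R^{Q_k-1}M$ are also minimal for $R^{Q_k}$, so any two of them are equal or disjoint. Their union is closed and $R$-invariant, so it is $Z$ by minimality of $R$. Thus $Z$ is a finite disjoint union of closed sets, and connectedness leaves only one: $Z=M$. Then the $R^{Q_k}$-orbit of any $z$ is dense in $Z$ and stays within $\gamma_k$ of $z$. So $\operatorname{diam}Z\le2\gamma_k$ for every $k$, and $Z$ is a point. $\square$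

The argument uses one time $Q_k$ that returns *all* points at once. With two vertices per level an orbit is a concatenation of two return times, in an order that depends on the point, and this uniform return is no longer available.

## 5. A rank-two diagram over a circle rotation

In the golden diagram let us find a connected factor by hand. Put $\varphi=\frac{1+\sqrt5}2$, $\alpha=\varphi-1$, and let $S$ be the rotation by $\alpha$ on $\mathbb R/\mathbb Z$. Write $\|t\|$ for the distance to the nearest integer. We have $F_k\varphi=F_{k+1}-(-1/\varphi)^k$: this holds for $k=1,2$, and both sides satisfy the Fibonacci recursion since $-1/\varphi$ is a root of $t^2=t+1$. So $\|F_k\alpha\|\le\varphi^{-k}$. The proper prefixes of $12$ and $122$ are the empty word, $1$ and $12$, so for each of them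
$$\|H_n(w)\alpha\|\le\varphi^{-(2n-1)}+\varphi^{-2n}=\varphi^{2-2n}.$$
By (1), $j_{n+1}(x)\alpha$ and $j_n(x)\alpha$ differ by at most $\varphi^{2-2n}$ mod $1$. So $\pi(x)=\lim_n j_n(x)\alpha$ exists in $\mathbb R/\mathbb Z$, within $\sum_{k\ge n}\varphi^{2-2k}=\varphi^{3-2n}$ of $j_n(x)\alpha$. If $x,x'$ agree up to level $n$, then $j_n(x)=j_n(x')$, so $\pi(x),\pi(x')$ are within $2\varphi^{3-2n}$; hence $\pi$ is continuous. By (2), $\pi(Tx)=\pi(x)+\alpha$ for $x\ne x_{\max}$, hence everywhere by density. The image is closed and invariant, so $\pi$ is onto. Thus the circle rotation is a connected factor, and by Proposition 2 the golden system has rank exactly $2$. This factor is equicontinuous, in agreement with the conjecture.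

## 6. From return times to nested sets

The sensible first attempt at a counterexample is to copy Section 5 with a target $(Y,S)$ that is not equicontinuous. Choose $y_0\in Y$ and words such that $S^{H_n(w)}y_0$ is very close to $y_0$ for all proper prefixes $w$, and set $\pi(x)=\lim_nS^{j_n(x)}y_0$. Convergence requires that
$$d\bigl(S^{j_n(x)}(S^{H_n(w)}y_0),\;S^{j_n(x)}y_0\bigr)$$
be small. For the rotation we dropped $S^{j_n(x)}$ because it is an isometry. For a target that is not equicontinuous there is $\varepsilon>0$ such that arbitrarily close pairs get $\varepsilon$ apart at some time, and $j_n(x)$ runs up to $H_n(i)-1$. Closeness of $S^{H_n(w)}y_0$ to $y_0$ therefore does not give convergence. This is the point at which the copy stops.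

It also tells us what to ask for: neighborhoods that stay small during the whole time $\max_iH_n(i)$.

**Lemma 3.** Let $(X,T)$ be the Vershik system of a properly ordered diagram, with $X$ a Cantor set, and let $(Y,S)$ be minimal. Suppose that $K_n\subset Y$ $(n\ge1)$ are non-empty compact sets such that

* (P1) $S^{H_n(w)}K_{n+1}\subset K_n$ for every proper prefix $w$ of a word $\sigma_n(i)$, $i\in V_{n+1}$;
* (P2) $\varepsilon_n:=\max\{\operatorname{diam}S^jK_n:0\le j<\max_iH_n(i)\}\to0$.

Then $\{\pi(x)\}=\bigcap_nS^{j_n(x)}K_n$ defines a factor map $\pi\colon(X,T)\to(Y,S)$.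

**Proof.** By (1) and (P1), $S^{j_{n+1}(x)}K_{n+1}=S^{j_n(x)}S^{H_n(w)}K_{n+1}\subset S^{j_n(x)}K_n$. So we intersect nested non-empty compact sets of diameter at most $\varepsilon_n\to0$, and $\pi(x)$ is well defined.

*Continuity.* If $x,x'$ agree up to level $n$, then $\pi(x)$ and $\pi(x')$ both lie in $S^{j_n(x)}K_n$, so $d(\pi(x),\pi(x'))\le\varepsilon_n$.

*Equivariance.* If $x\ne x_{\max}$, then by (2) $j_n(Tx)=j_n(x)+1$ for all large $n$. Intersecting over those $n$ gives $\pi(Tx)=S\pi(x)$. Since $X$ is perfect, the paths $x\ne x_{\max}$ are dense, and continuity gives $\pi\circ T=S\circ\pi$.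

*Surjectivity.* $\pi(X)$ is non-empty, closed and $S$-invariant, so it is $Y$. $\square$

Condition (P2) forbids points of $K_n$ to separate before the time $\max_iH_n(i)$, while a counterexample must separate points at some time. So the separation has to happen *between* the level-$n$ heights and the level-$(n+1)$ heights. A slow shear can do this. We build it in a suspension flow over an odometer, and take $S$ to be the time-one map.

## 7. A roof function with a slow shear

**Definition (suspension).** Let $C$ be an odometer and $r\colon C\to(0,\infty)$ continuous. The suspension with roof $r$ is $Y=(C\times\mathbb R)/\mathbb Z$, where $1\in\mathbb Z$ acts by $(c,s)\mapsto(c+1,s-r(c))$. Write $[c,s]$ for the class of $(c,s)$. The flow is $\Phi^\tau[c,s]=[c,s+\tau]$: a point climbs at unit speed above $c$, and at height $r(c)$ it continues at height $0$ above $c+1$.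

Example. Let $r=1$ and $q_1=1$. The map $[c,s]\mapsto(c+s\bmod q_n)_n$ is well defined and continuous into $\varprojlim\mathbb R/q_n\mathbb Z$, the solenoid. It is onto: given $(x_n)$, let $s\in[0,1)$ represent $x_1$; then the classes $x_n-s$ are coherent elements of $\mathbb Z/q_n\mathbb Z$, so they form some $c\in C$. It is injective: equality of images gives $s-s'=i\in\mathbb Z$ (from $n=1$) and then $c'=c+i$. So $Y$ is the solenoid (it is compact, being the image of $C\times[0,1]$). In these coordinates $\Phi^\tau$ adds $\tau$ to each coordinate, so $\Phi^1$ is equicontinuous. A constant roof is therefore useless for us.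

**The plan for the roof.** Call $q_n$ consecutive steps of the base a *round* of level $n$, and let $k_n=q_{n+1}/q_n$ rounds of level $n$ make one round of level $n+1$. During the first half of these $k_n$ rounds the roof keeps its level-$n$ values, and in the second half each round is made longer by $\delta_n$. Two points equal mod $q_n$ but in different halves then separate along the flow at speed $\delta_n$ per round. We want: invisible after about $N_n$ rounds (the level-$n$ heights), a shift of about $1$ after $J_n$ rounds, and $k_n$ much larger than $J_n$.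

**Parameters.** For $n\ge1$ put
$$N_n=3^n,\quad J_n=N_n(1+2N_n),\quad b_n=nJ_n,\quad k_n=2b_n,\quad q_1=1,\quad q_{n+1}=k_nq_n,$$
$$\delta_n=\frac1{J_n}\Bigl(1-\frac1{nN_{n+1}}\Bigr),\qquad m_1=1,\quad m_{n+1}=k_nm_n-\frac{k_n}{N_n}+n,\qquad\rho_n=\frac8{N_n}.$$
All of $N_n,J_n,b_n,k_n,q_n,m_n$ are positive integers, since $N_n\mid k_n$ and $N_n\ge3$. We shall use:
$$2N_n\delta_n\le\frac2{1+2N_n}\le\frac1{N_n}, \tag{3}$$
$$\delta_{n+1}\le\delta_n, \tag{4}$$
$$b_n\delta_n=n-\frac1{N_{n+1}},\qquad(1+2N_n)\delta_n=\frac1{N_n}-\frac1{N_n\,nN_{n+1}}. \tag{5}$$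
Here (4) holds because $\frac1{2J_n}\le\delta_n<\frac1{J_n}$ and $J_{n+1}\ge3J_n$; (3) and (5) are direct.

**The roof.** Let $C=\varprojlim\mathbb Z/q_n\mathbb Z$ with Haar probability $m$, and $C_n=\{c\in C:c\equiv0\bmod q_n\}$. For $c\in C$ write $c\equiv jq_n+i\bmod q_{n+1}$ with $0\le i<q_n$, $0\le j<k_n$, call $j=\mathrm{pass}_n(c)$, and set
$$g_n(c)=\frac{\delta_{n,j}}{q_n},\qquad\delta_{n,j}=0\ \text{ if }j<b_n,\quad\delta_{n,j}=\delta_n\ \text{ if }b_n\le j<k_n.$$
Let $r_n=\frac23+\sum_{l<n}g_l$, which depends only on $c\bmod q_n$, and $r=\frac23+\sum_{l\ge1}g_l$. Since $\sup g_l=\delta_l/q_l$, (4) and $q_{l+1}\ge2q_l$ give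
$$\eta_n:=\sum_{l\ge n}\sup g_l\le\frac{2\delta_n}{q_n}. \tag{6}$$
So the series converges uniformly, $r$ is continuous, and $\frac23\le r\le\frac23+\frac2{21}<1$.

**Length of a round.** Let $L_n=\sum_{c\in\mathbb Z/q_n}r_n(c)$, the flow time of a level-$n$ round computed with $r_n$. Then
$$L_n=m_n-\frac1{N_n}. \tag{7}$$
Indeed $L_1=\frac23=1-\frac13$. Adding $g_n$ over $\mathbb Z/q_{n+1}$ contributes $\sum_j\delta_{n,j}=b_n\delta_n$, so by (5)
$$L_{n+1}=k_nL_n+b_n\delta_n=k_nm_n-\frac{k_n}{N_n}+n-\frac1{N_{n+1}}=m_{n+1}-\frac1{N_{n+1}}.$$
This is why $\delta_n$ carries the correction factor. Also $L_n\le q_n$, so $m_n\le2q_n$.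

Numbers for $n=1$: $N_1=3$, $J_1=b_1=21$, $k_1=q_2=42$, $\delta_1=\frac1{21}\cdot\frac89=\frac8{189}$, $m_2=42-14+1=29$, and $L_2=42\cdot\frac23+21\cdot\frac8{189}=28+\frac89=29-\frac19$.

## 8. The space $Y$

Let $Y$ be the suspension of $C$ with this roof $r$, and $S=\Phi^1$. For $i\ge0$ put $\Sigma_i(c)=\sum_{0\le j<i}r(c+j)$ and $\Sigma_{-i}(c)=-\sum_{1\le j\le i}r(c-j)$. Then $\Sigma_{i+1}(c)=\Sigma_i(c)+r(c+i)$ for all $i\in\mathbb Z$, the integer $i$ acts by $(c,s)\mapsto(c+i,s-\Sigma_i(c))$, and
$$[c,s]=[c+i,\,s-\Sigma_i(c)]\qquad(i\in\mathbb Z). \tag{8}$$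

**Step 1: $Y$ is compact and metrizable.** Since $r\ge\frac23$, we have $|\Sigma_i(c)|\ge\frac23|i|$. So if $(c,s)$ and its image under $i$ both have second coordinate of modulus at most $M$, then $|i|\le3M$. Consequently the orbit relation is closed: in a convergent sequence of equivalent pairs the integers $i$ are bounded, so some $i$ is constant along a subsequence, and $\Sigma_i$ is continuous. The quotient map is open, as for any group action. An open quotient by a closed relation is Hausdorff, and second countability passes to the quotient. Finally, $\Sigma_i(c)$ increases strictly from $-\infty$ to $\infty$ in $i$, so for each $(c,s)$ there is exactly one $i$ with $\Sigma_i(c)\le s<\Sigma_{i+1}(c)$. Hence every orbit meets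
$$F=\{(c,s):0\le s<r(c)\}$$
in exactly one point, and $Y$ is the image of the compact set $\{0\le s\le r(c)\}$. Fix a metric $d$ on $Y$. By compactness, $(c,a)\mapsto[c,a]$ is uniformly continuous on $C\times[-M,M]$ for each $M$.

**Step 2: $Y$ is connected, with more than one point.** The set $\{[c,s]:s\in\mathbb R\}$ is connected and, by (8), contains all $[c+i,s]$. As $c+\mathbb Z$ is dense in $C$, it is dense in $Y$; so $Y$ is connected. Also $[c,0]\ne[c,s]$ for $s\ne0$, because $\mathbb Z$ acts freely on $C$.

**Step 3: $Y$ is a solenoid.** $Y$ is the compact set $\{0\le s\le r(c)\}$ with $(c,r(c))$ glued to $(c+1,0)$. The map $(c,s)\mapsto(c,s/r(c))$ carries this to the same gluing with roof $1$. So $Y$ is homeomorphic to the suspension with roof $1$, which is a solenoid by the example in Section 7. (This homeomorphism does not carry $\Phi$ to the flow with roof $1$.)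

## 9. Weak mixing, unique ergodicity and minimality of $S$

Let $\bar r=\int r\,dm$ and let $\mu$ be the image of $(m\times\mathrm{Leb})|_F$ divided by $\bar r$. The measure $m\times\mathrm{Leb}$ is invariant under the $\mathbb Z$-action, by Fubini, and under translations of $\mathbb R$. So $\mu$ is $\Phi$-invariant. It has full support: the preimage in $C\times\mathbb R$ of a non-empty open set is open, non-empty and $\mathbb Z$-invariant, so it has positive measure, and since the $\mathbb Z$-translates of $F$ cover $C\times\mathbb R$, it meets $F$ in positive measure.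

**Step 4: $\Phi$ is uniquely ergodic, and $\mu$ is $\Phi$-ergodic.** Let $\nu$ be a $\Phi$-invariant probability. It lifts to a Radon measure $\tilde\nu$ on $C\times\mathbb R$, given by $\tilde\nu(f)=\int_Y\sum_{[c,s]=y}f(c,s)\,d\nu(y)$ for $f$ continuous with compact support. It is invariant under $\mathbb Z$ and, since translations of $\mathbb R$ commute with $\mathbb Z$ and induce $\Phi$, under translations. For Borel $A\subset C$ the measure $B\mapsto\tilde\nu(A\times B)$ is translation invariant, so $\tilde\nu=m'\times\mathrm{Leb}$ for a finite measure $m'$. The generator maps $A\times[0,1]$ onto a set with fiber of length $1$ over each point of $A+1$, so $m'(A+1)=m'(A)$. As $\mathbb Z$ is dense in the group $C$, $m'$ is a multiple of $m$. The multiple is fixed by $\tilde\nu(F)=1$, so $\nu=\mu$.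

For ergodicity, let $B$ satisfy $1_B\circ\Phi^s=1_B$ a.e. for each $s$, with $\mu(B)>0$. Then $\mu(\cdot\cap B)/\mu(B)$ is $\Phi$-invariant, so it equals $\mu$ and $\mu(B)=1$. Applied to level sets: a function $f$ with $f\circ\Phi^s=f$ a.e. for each $s$ is constant a.e.

The key to weak mixing is that at suitable integer times half of $Y$ returns to itself, while the other half returns *shifted by a prescribed amount along the flow*. An eigenfunction cannot be compatible with both.

**Lemma 4.** For each $\kappa\in(0,1]$ there are integers $\tau_n$ such that $f\mapsto f\circ S^{\tau_n}$ converges to $f\mapsto\frac12(f+f\circ\Phi^{-\kappa})$ in the weak operator topology on $L^2(\mu)$.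

**Proof.** *The times.* Let $R_n=N_n\lfloor\kappa J_n/N_n\rfloor\le J_n$ and $\tau_n=R_nL_n=R_nm_n-R_n/N_n$, an integer because $N_n\mid R_n$. So $\tau_n$ is the level-$n$ time of $R_n$ rounds. Since $|R_n-\kappa J_n|\le N_n$, $N_n\delta_n\to0$ and $J_n\delta_n\to1$, we have $R_n\delta_n\to\kappa$.

*The motion.* Let $y=[c,a]$ with $0\le a<r(c)$. By (8), $S^{\tau_n}y=[c+R_nq_n,\,a+\tau_n-\Sigma_{R_nq_n}(c)]$. The points $c,\dots,c+R_nq_n-1$ cover each residue mod $q_n$ exactly $R_n$ times, so the $r_n$-part of the sum is $R_nL_n=\tau_n$ and
$$\Sigma_{R_nq_n}(c)=\tau_n+\sum_{t<R_nq_n}g_n(c+t)+E,\qquad0\le E\le R_nq_n\eta_{n+1}\le\frac{2J_n\delta_{n+1}}{k_n}=\frac{\delta_{n+1}}n\to0.$$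
Let $j=\mathrm{pass}_n(c)$. As $c+t\equiv jq_n+i+t\bmod q_{n+1}$ with $i+t<(R_n+1)q_n$, the passes that occur lie between $j$ and $j+R_n$, provided $j+R_n\le k_n-1$. Let $A_n$ be the set of $y$ with $j+R_n\le b_n-1$: there the $g_n$-sum is $0$. Let $B_n$ be the set of $y$ with $b_n\le j$ and $j+R_n\le k_n-1$: there the sum is $R_nq_n\cdot\delta_n/q_n=R_n\delta_n$. So
$$S^{\tau_n}y=[c+R_nq_n,\,a-E]\ \ (y\in A_n),\qquad S^{\tau_n}y=[c+R_nq_n,\,a-R_n\delta_n-E]\ \ (y\in B_n).$$
As $c+R_nq_n\equiv c\bmod q_n$, uniform continuity of $(c,a)\mapsto[c,a]$ on $C\times[-3,1]$ gives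
$$\sup_{y\in A_n}d(S^{\tau_n}y,y)\to0,\qquad\sup_{y\in B_n}d(S^{\tau_n}y,\Phi^{-\kappa}y)\to0.$$

*Each of $A_n,B_n$ is half of $Y$ and equidistributed.* We claim $\int_{A_n}u\,d\mu\to\frac12\int u\,d\mu$ for every continuous $u$, and likewise for $B_n$. Let $\tilde u(c)=\int_0^{r(c)}u([c,a])\,da$, a continuous function on $C$. Up to a uniform $o(1)$ it is a function of $c\bmod q_n$, and such a function has the same integral over each of the $k_n$ sets $\{\mathrm{pass}_n=j\}$. Both $A_n$ and $B_n$ consist of $b_n-R_n$ of the $k_n$ passes, and $\frac{b_n-R_n}{k_n}=\frac12-\frac{R_n}{k_n}$ with $\frac{R_n}{k_n}\le\frac1{2n}$. Since $\int_{A_n}u\,d\mu=\frac1{\bar r}\int_{\{\mathrm{pass}_n<b_n-R_n\}}\tilde u\,dm$, and similarly for $B_n$, the claim follows. With $u=1$: $\mu(Y\setminus(A_n\cup B_n))\to0$.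

*The limit.* For continuous $f,g$, by uniform continuity of $f$,
$$\int(f\circ S^{\tau_n})\bar g\,d\mu=\int_{A_n}f\bar g\,d\mu+\int_{B_n}(f\circ\Phi^{-\kappa})\bar g\,d\mu+o(1)\to\frac12\int(f+f\circ\Phi^{-\kappa})\bar g\,d\mu.$$
All operators involved have norm at most $1$ and $C(Y)$ is dense in $L^2(\mu)$, so the convergence holds for all $f,g\in L^2(\mu)$. $\square$

**Step 5: $\mu$ is weakly mixing for $S$.** Let $f\circ S=\lambda f$ with $\|f\|=1$; then $|\lambda|=1$. Lemma 4, tested against $f$, gives
$$\lambda^{\tau_n}\to\tfrac12\bigl(1+\langle f\circ\Phi^{-\kappa},f\rangle\bigr),$$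
so the right side has modulus $1$. The inner product has modulus at most $1$, so it equals $1$, and $\|f\circ\Phi^{-\kappa}-f\|^2=2-2=0$. This holds for all $\kappa\in(0,1]$, hence $f\circ\Phi^s=f$ for all $s\in\mathbb R$, and $f$ is constant by Step 4.

**Step 6: $S$ is uniquely ergodic and minimal.** Let $\nu$ be an $S$-invariant probability. Because $\Phi^1_*\nu=\nu$, the average $\int_0^1\Phi^s_*\nu\,ds$ is $\Phi$-invariant, so it is $\mu$. For an interval $I\subset[0,1]$ with $0<|I|<1$ this writes $\mu$ as a convex combination of the averages of $\Phi^s_*\nu$ over $I$ and over its complement, both $S$-invariant. By Step 5 $\mu$ is $S$-ergodic, hence extreme, so the average over $I$ is $\mu$. For $u\in C(Y)$ the function $s\mapsto\int u\,d\Phi^s_*\nu$ is continuous, so shrinking $I=[0,t]$ to $0$ gives $\int u\,d\nu=\int u\,d\mu$. Thus $\nu=\mu$. A non-empty closed $S$-invariant set carries an invariant probability, which must be $\mu$; as $\mu$ has full support, the set is $Y$. So $(Y,S)$ is minimal.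

**Step 7: item 3 of Theorem 1.** Since $\mu$ is weakly mixing, $\mu\times\mu$ is ergodic for $S\times S$, and it has full support. So some $(y,y')$ has a dense $S\times S$-orbit in $Y\times Y$. This orbit visits every non-empty open set, so $S\times S$ is topologically transitive, that is, $(Y,S)$ is topologically weakly mixing. Now let $(Z,R)$ be any factor of $(Y,S)$, including $Y$ itself. The image $(z,z')$ of $(y,y')$ has a dense orbit in $Z\times Z$. Suppose $R$ is equicontinuous, let $\varepsilon>0$, and take $\delta$ as in the definition. Some $R^l$ brings $(z,z')$ to a pair at distance less than $\delta$, so $d(R^kz,R^kz')<\varepsilon$ for all $k$. By density $\operatorname{diam}Z\le\varepsilon$. As $\varepsilon$ is arbitrary, $Z$ is a point. Since $Y$ is not a point, $(Y,S)$ is not equicontinuous, and it has no non-trivial equicontinuous factor.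

It remains to realize $(Y,S)$ as a factor of a rank-two system.

## 10. Two return times with opposite drift

Where should the sets $K_n$ of Lemma 3 sit? The natural choice is near the zero section above $C_n$:
$$K_n=\{[c,s]:c\in C_n,\ |s|\le\rho_n\},$$
a non-empty compact set. A level-$n$ round returns $C_n$ to itself and takes flow time $L_n=m_n-\frac1{N_n}$, but $S$ only moves by integer times.

**One return time is not enough.** If we use only the time $m_n$, one round each, then $t$ of them move the height $s$ by $tm_n-tL_n=t/N_n$ (ignoring $g_l$ for $l>n$, and as long as we are in the first $b_n$ rounds). For $t=b_n$ this is $n(1+2N_n)$, so we leave $K_n$ long before. By Proposition 2, no diagram with a single vertex per level could work for any roof.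

**Two opposite drifts.** Add a second return time: $N_n-1$ rounds in $(N_n-1)m_n-1$ units of time. Its drift is
$$(N_n-1)m_n-1-(N_n-1)L_n=-1+\frac{N_n-1}{N_n}=-\frac1{N_n}.$$
So letter $1$ drifts by $+\frac1{N_n}$ in one round, letter $2$ by $-\frac1{N_n}$ in $N_n-1$ rounds, and the word $12$ has drift $0$ in $N_n$ rounds. We fill the first half of the $k_n$ rounds with $12$'s. In the second half each round costs an extra $\delta_n$. A block $11212$ has $3+2(N_n-1)=1+2N_n$ rounds, letter drift $+\frac1{N_n}$ and extra cost $(1+2N_n)\delta_n$, which by (5) is $\frac1{N_n}$ up to a tiny amount. So $11212$ is almost neutral there. Over a full cycle of $k_n$ rounds the tiny amounts add up to $\frac1{N_{n+1}}$, which is the drift of letter $1$ at level $n+1$.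

For letter $2$ at level $n+1$ we need $N_{n+1}-1$ cycles. Each drifts by $\frac1{N_{n+1}}$; three of them by $\frac1{N_n}$, which we cancel by deleting one letter $1$. Each deletion loses one round, and there will be $N_n-1$ deletions; one final letter $2$, worth $N_n-1$ rounds, puts us back on $C_{n+1}$.

**The words.** For $n\ge1$ define over $\{1,2\}$
$$\sigma_n(1)=(12)^{n(1+2N_n)}(11212)^{nN_n},\qquad\sigma_n'=(12)^{n(1+2N_n)}(11212)^{nN_n-1}1212,$$
$$\sigma_n(2)=\bigl(\sigma_n(1)^2\sigma_n'\bigr)^{N_n-1}\sigma_n(1)^2\,2.$$
So $\sigma_n'$ is $\sigma_n(1)$ with one letter $1$ deleted.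

**The diagram.** Let $V_0=\{v_0\}$, $V_n=\{1,2\}$ for $n\ge1$, one edge from $v_0$ to each vertex of $V_1$, and let the ordered edges into $i\in V_{n+1}$ spell $\sigma_n(i)$. Both words contain both letters, so the diagram is simple. Both begin with $1$ and end with $2$, so, as in the golden diagram, there is exactly one minimal and one maximal path: the diagram is properly ordered. Every vertex emits at least two edges, so the path space $X$ is a Cantor set, and the Vershik map $T$ is a minimal homeomorphism. The topological rank of $(X,T)$ is at most $2$.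

**Step 8: the heights are the two return times.** For a word $w$ with $x$ letters $1$ and $z$ letters $2$ let $\ell_n(w)=x+(N_n-1)z$, its number of rounds. We claim
$$H_n(1)=m_n,\quad H_n(2)=(N_n-1)m_n-1,\qquad\text{so}\quad H_n(w)=\ell_n(w)m_n-z. \tag{9}$$
For $n=1$ both heights are $1$, and $m_1=1$, $(3-1)\cdot1-1=1$. Assume (9) for $n$, and recall $H_{n+1}(i)=H_n(\sigma_n(i))$.

The word $\sigma_n(1)$: since $\ell_n(12)=N_n$ and $\ell_n(11212)=1+2N_n$,
$$\ell_n=n(1+2N_n)N_n+nN_n(1+2N_n)=2b_n=k_n,\qquad z=n(1+2N_n)+2nN_n=\frac{k_n}{N_n}-n,$$
the last because $k_n/N_n=2n(1+2N_n)$. So $H_{n+1}(1)=k_nm_n-\frac{k_n}{N_n}+n=m_{n+1}$.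

The word $\sigma_n(2)$ consists of $3(N_n-1)+2=N_{n+1}-1$ cycles ($\sigma_n(1)$ or $\sigma_n'$), of which $N_n-1$ have a deleted $1$, followed by a $2$. So
$$\ell_n=(N_{n+1}-1)k_n-(N_n-1)+(N_n-1)=(N_{n+1}-1)k_n,\qquad z=(N_{n+1}-1)\Bigl(\frac{k_n}{N_n}-n\Bigr)+1,$$
and $H_{n+1}(2)=(N_{n+1}-1)m_{n+1}-1$. This proves (9).

Numbers for $n=1$: $\sigma_1(1)=(12)^7(11212)^3$ has length $14+15=29=m_2$. The word $\sigma_1(2)=(\sigma_1(1)^2\sigma_1')^2\sigma_1(1)^2\,2$ has length $2(58+28)+58+1=231=8\cdot29-1$.

## 11. Displacement along a word, and (P1)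

**Lemma 5.** If $w$ is a proper prefix of $\sigma_n(1)$ or of $\sigma_n(2)$, then $S^{H_n(w)}K_{n+1}\subset K_n$.

**Proof.** Write $N=N_n$ and $l=\ell_n(w)$, and let $x,z$ be the letter counts of $w$.

**Step 9: the displacement formula.** Let $y=[c,s]$ with $c\in C_{n+1}$, $|s|\le\rho_{n+1}$. By (8) and (9),
$$S^{H_n(w)}y=[c+lq_n,\ s+lm_n-z-\Sigma_{lq_n}(c)],\qquad c+lq_n\in C_n.$$
Let $D(l)=\sum_{j<l}\delta_{n,\,j\bmod k_n}$. Because $c\equiv0\bmod q_{n+1}$, the point $c+t$ with $jq_n\le t<(j+1)q_n$ has pass $j\bmod k_n$, so the $j$-th round contributes $\delta_{n,\,j\bmod k_n}$ through $g_n$. Hence $\Sigma_{lq_n}(c)=lL_n+D(l)+E$ with $0\le E\le lq_n\eta_{n+1}$. Since $l\le(N_{n+1}-1)k_n$, (6) and (3) give $E\le2N_{n+1}\delta_{n+1}\le\frac1{N_{n+1}}$. By (7),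
$$lm_n-lL_n-z=\frac lN-z=\frac{x+(N-1)z-Nz}N=\frac{x-z}N.$$
So the second coordinate is
$$s+\Delta(w)-E,\qquad\Delta(w):=\frac{x-z}N-D(\ell_n(w)). \tag{10}$$
It suffices to show $|\Delta(w)|\le\frac5N$: then (10) has modulus at most $\frac8{N_{n+1}}+\frac5N+\frac1{N_{n+1}}=\frac3N+\frac5N=\rho_n$.

**Step 10: prefixes $v$ of $\sigma_n(1)$ satisfy $\Delta(v)\in[0,\frac3N]$, and $\Delta(\sigma_n(1))=\frac1{N_{n+1}}$.** In the part $(12)^{n(1+2N)}$ we have $\ell_n\le n(1+2N)N=b_n$, so $D=0$ and $\Delta\in\{0,\frac1N\}$. After this part and $t$ full blocks $11212$, we have $x-z=t$ and $D=t(1+2N)\delta_n$, so by (5)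
$$\Delta=\frac tN-t(1+2N)\delta_n=\frac t{N\,nN_{n+1}}\in\Bigl[0,\frac1{N_{n+1}}\Bigr],$$
with the value $\frac1{N_{n+1}}$ at $t=nN$. The non-empty prefixes $1,11,112,1121,11212$ of a block have $x-z=1,2,1,2,1$ and add at most $(1+2N)\delta_n<\frac1N$ to $D$. So inside a block $\Delta\in[0,\frac1{N_{n+1}}+\frac2N]\subset[0,\frac3N]$.

Since $D(l+k_n)=D(l)+b_n\delta_n=D(l)+D(k_n)$, displacements add over full cycles:
$$\Delta(\sigma_n(1)^iv)=\frac i{N_{n+1}}+\Delta(v). \tag{11}$$

**Step 11: proper prefixes $w$ of $\sigma_n(2)$ satisfy $\Delta(w)\in[-\frac1N,\frac5N]$.** Such $w$ is a prefix of $\sigma_n(2)$ without its last letter, that is, of a concatenation of the cycles with indices $0,\dots,N_{n+1}-2$, where the cycles of index $\equiv2\bmod3$ are $\sigma_n'$. So $w$ arises from some $w^+=\sigma_n(1)^iv$, with $0\le i\le N_{n+1}-2$ and $v$ a prefix of $\sigma_n(1)$, by deleting $o$ letters $1$. Either $o=\lfloor i/3\rfloor$, or $i\equiv2\bmod3$ and $o=\lfloor i/3\rfloor+1$ (when $w$ has passed the deletion in its last cycle). In all cases $o\le N-1$. Deleting lowers $x$ and $\ell_n$ by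 $o$, so $\ell_n(w^+)=l+o$, and with (11)
$$\Delta(w)=\frac i{N_{n+1}}-\frac oN+\Delta(v)+\bigl(D(l+o)-D(l)\bigr).$$
Here $\frac i{N_{n+1}}-\frac oN=\frac{i-3o}{N_{n+1}}$ with $i-3o\in\{-1,0,1,2\}$, and by (3) $0\le D(l+o)-D(l)\le N\delta_n\le\frac1{2N}$. So by Step 10
$$-\frac1N\le-\frac1{N_{n+1}}\le\Delta(w)\le\frac2{3N}+\frac3N+\frac1{2N}<\frac5N.$$
Steps 10 and 11 give $|\Delta(w)|\le\frac5N$ for all proper prefixes. $\square$

## 12. No separation before the heights: (P2)

**Lemma 6.** $\varepsilon_n=\max\{\operatorname{diam}S^jK_n:0\le j<\max_iH_n(i)\}\to0$.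

**Proof.** This is the quantitative form of "the shear is invisible for about $N_n$ rounds". By (9), $\max_iH_n(i)\le N_nm_n\le2N_nq_n$. Let $y=[c,\tau]$ and $y'=[c',\tau']$ lie in $S^jK_n$, with $c,c'\in C_n$ and $|\tau-j|,|\tau'-j|\le\rho_n\le\frac83$. Choose $i$ with $\Sigma_i(c)\le\tau<\Sigma_{i+1}(c)$. By (8), $y=[c+i,a]$ and $y'=[c'+i,a']$ with
$$a=\tau-\Sigma_i(c)\in[0,1),\qquad a'=\tau'-\Sigma_i(c').$$
*Bound on $i$.* We have $\frac23|i|\le|\Sigma_i(c)|\le|\tau|+1\le2N_nq_n+\frac{11}3$, so $|i|\le3N_nq_n+\frac{11}2\le5N_nq_n$, because $N_nq_n\ge3$.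

*Comparison.* As $c\equiv c'\bmod q_n$, the $r_n$-parts of $\Sigma_i(c)$ and $\Sigma_i(c')$ agree, so by (6) and (3)
$$|\Sigma_i(c)-\Sigma_i(c')|\le|i|\eta_n\le5N_nq_n\cdot\frac{2\delta_n}{q_n}=10N_n\delta_n\le\frac5{N_n}.$$
Hence $|a-a'|\le2\rho_n+\frac5{N_n}=\frac{21}{N_n}\le7$. Also $c+i\equiv c'+i\bmod q_n$. So $y,y'$ are images of points of $C\times[-7,8]$ whose first coordinates agree mod $q_n$ and whose second coordinates differ by at most $\frac{21}{N_n}$. Uniform continuity of $(c,a)\mapsto[c,a]$ there gives $\varepsilon_n\to0$. $\square$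

## 13. The factor map and the exact rank

$(Y,S)$ is minimal by Step 6, and Lemmas 5 and 6 are conditions (P1) and (P2). By Lemma 3, $\{\pi(x)\}=\bigcap_nS^{j_n(x)}K_n$ defines a factor map $\pi\colon(X,T)\to(Y,S)$. Item 1 of Theorem 1 is Steps 2 and 3, item 2 is Steps 5 and 6 together with the full support of $\mu$, and item 3 is Step 7.

The rank of $(X,T)$ is at most $2$ by Section 10. It is not $1$, because $(X,T)$ has the connected factor $Y$ with more than one point, which Proposition 2 forbids in rank $1$. So the rank is exactly $2$, and by Proposition 2 it is the least rank for which a non-trivial connected factor exists at all. This proves Theorem 1: the conjecture of Section 3 is false, already in rank $2$. $\blacksquare$
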